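# Equations between finite languages: undecidability with a single unknown

## 1. The guess: solutions can be bounded by a computation

Let $A$ be a finite alphabet. The *monoid of finite languages* over $A$ has as elements the nonempty finite subsets of $A^*$. The product is concatenation, $XY=\{xy:x\in X,\ y\in Y\}$, and the identity is $\{\varepsilon\}$. We write $X^0=\{\varepsilon\}$. For example, $\{\varepsilon,a\}\{b,ab\}=\{b,ab,aab\}$: four products, but only three words, because $\varepsilon\cdot ab=a\cdot b$. The empty language is excluded; it would act as a zero and make the question trivial.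

An *equation with constants* is a pair $u=v$ of words over $\Xi\cup C$, where $\Xi$ is a finite set of unknowns and $C$ a finite set of constants, the constants being nonempty finite languages. A *solution* assigns a nonempty finite language to each unknown so that both sides become the same language. An example with one unknown is $X\{a,ab\}=\{a,ba\}X$. Problem 16 of "Combinatorics on Words - A Tutorial" asks:

*Is it decidable whether a given equation with constants has a solution in the monoid of finite languages?*

The natural guess is yes. Everything in sight is finite, and a proposed solution can be checked by multiplying out. So one expects that a bound on the size of a smallest solution can be computed from the equation, and then a finite search decides. Let us test this guess. Throughout, $\mathbb N=\{0,1,2,\dots\}$.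

**Test 1: constants that are single words.** Take $X\{u\}=\{v\}X$. Comparing longest words on both sides gives $|u|=|v|$. If $u=v=\varepsilon$, then $X=\{\varepsilon\}$ works, so let $|u|=|v|\ge1$. Suppose $X$ is a solution and $x_0\in X$. Then $x_0u=vx_1$ with $x_1\in X$, then $x_1u=vx_2$, and so on. Since $X$ is finite, $x_i=x_j$ for some $i<j$. With $r=j-i$ and $x=x_i$ this gives $xu^r=v^rx$, hence $xu^{rk}=v^{rk}x$ for all $k$. So $x$ is a prefix of a power of $v$: $x=v^qx'$ with $v=x'y$ and $|x'|<|v|$. Cancelling $v^q$ in $xu^r=v^rx$ gives $x'u^r=v^rx'=(x'y)^rx'=x'(yx')^r$, so $u^r=(yx')^r$, and $u=yx'$ because the lengths agree. Now $x'u=x'yx'=vx'$. So if there is a solution at all, a single word shorter than $v$ is one. The guess holds.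

**Test 2: one letter, and a solution that must be large.** Over $\{\mathsf a\}$, identify $\mathsf a^n$ with $n$. A language is a finite subset of $\mathbb N$ and the product is $X+Y=\{x+y:x\in X,\,y\in Y\}$. Let $L\ge3$ and consider
$$X+\{0,1,L\}=X+\{0,L-1,L\}.$$
We may translate $X$ so that $\min X=0$. If $j\in X$ and $j+1<L-1$, then $j+1$ is on the left. On the right, every element smaller than $L-1$ lies in $X$ itself, so $j+1\in X$. Hence $X\supseteq[0,L-2]$ (intervals are intervals of integers). Conversely $X=[0,L-2]$ is a solution: the left side is $[0,L-2]\cup[1,L-1]\cup[L,2L-2]=[0,2L-2]$, and the right side is $[0,L-2]\cup[L-1,2L-3]\cup[L,2L-2]=[0,2L-2]$. So the number of words in the constants does not bound the solution. Their lengths do, here at least.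

**Test 3: deleting a word.** Compare $X+\{1,2,3\}=X+\{1,3\}$ with $X+\{1,2\}=X+\{1\}$. The first is solved by $X=\{0,1\}$, both sides being $\{1,2,3,4\}$. The second has no solution, since the maxima of the two sides differ. In the solvable equations of Tests 2 and 3, a long interval blurs the difference between two constants. Only the extreme elements cannot be blurred.

The guess turns out to be right for one letter and wrong for two.

Recall that a set of finite objects is $\Sigma^0_1$ if it can be enumerated by an algorithm. It is $\Sigma^0_1$*-complete* if, moreover, every $\Sigma^0_1$ set reduces to it by a computable map (a many-one reduction). Such a set is undecidable.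

**Theorem 1.** Let $A$ be a fixed alphabet with $|A|\ge 2$. It is undecidable, given finite nonempty $U,V\subset A^+$, whether there is a nonempty finite $X\subset A^*$ with $XU=VX$. This remains true when $V$ is $U$ with one word deleted. The problem is $\Sigma^0_1$-complete. In particular Problem 16 has a negative answer.

**Theorem 2.** For $|A|=1$, solvability of finite systems of equations with constants in the monoid of nonempty finite languages is decidable.

Over the empty alphabet the monoid is trivial. Membership in $\Sigma^0_1$ is clear in Theorem 1: enumerate the candidates $X$ and check each one. We prove Theorem 2 first, because it shows how far blurring goes.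

## 2. One letter: long intervals absorb everything

Two textbook facts are used. *Presburger arithmetic*, the first-order theory of $(\mathbb N,+,\le)$, is decidable. *Dickson's lemma*: every infinite sequence in $\mathbb N^k$ contains two terms $m$, $m'$, with $m$ before $m'$ and $m\le m'$ componentwise.

**Step 1: split off the minima.** This step reduces the problem to sets containing $0$. By commutativity, a system consists of finitely many equations, indexed by $e$,
$$\sum_i\alpha^e_iX_i+C^e=\sum_i\beta_i^eX_i+D^e ,\qquad \alpha_i^e,\beta_i^e\in\mathbb N, \tag{1}$$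
where $\alpha X$ is the $\alpha$-fold sumset ($0X=\{0\}$) and $C^e,D^e$ are constants. Write $X_i=x_i+Y_i$ with $\min Y_i=0$. An equation holds iff the minima agree,
$$\sum_i\alpha_i^ex_i+\min C^e=\sum_i\beta_i^ex_i+\min D^e,$$
and the equation holds for the sets translated to have minimum $0$. The first condition involves only the $x_i$, the second only the $Y_i$. The first is a linear system over $\mathbb N$, hence decidable. So from now on all constants have minimum $0$, and we look for solutions $Y_i\ni0$.

**Step 2: look at the maxima.** This step finds which unknowns can be made long. Let $k$ be the number of unknowns and let $\mathrm{Sol}$ be the set of $m\in\mathbb N^k$ with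
$$\sum_i\alpha_i^em_i+\max C^e=\sum_i\beta_i^em_i+\max D^e\quad\text{for all }e.$$
The maxima of a solution form an element of $\mathrm{Sol}$. If $\mathrm{Sol}=\emptyset$ (decidable) there is no solution. Otherwise let $I$ be the set of $i$ for which $m_i$ is unbounded on $\mathrm{Sol}$. Unboundedness of $m_i$ is a Presburger statement, and so is "$b$ bounds all $m_i$ with $m\in\mathrm{Sol}$, $i\notin I$". So $I$ is computable, and a $b$ of this kind is found by trying $b=0,1,2,\dots$.

For example, $X+\{0,1,L\}=X+\{0,L-1,L\}$ has $\mathrm{Sol}=\mathbb N$ and $I=\{1\}$. The equation $X+\{0,1\}=\{0,1,3\}$ has $\mathrm{Sol}=\{2\}$, $I=\emptyset$, $b=2$. It has no solution, because $0,2\in Y$ puts $2$ into $Y+\{0,1\}$.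

**Step 3: a direction in which exactly the unknowns of $I$ grow.** For $i\in I$ take a sequence in $\mathrm{Sol}$ along which $m_i$ strictly increases. By Dickson's lemma it contains $m\le m'$ with $m$ before $m'$, so $m_i<m_i'$. The difference $m'-m\in\mathbb N^k$ solves the homogeneous system $\sum_i\alpha^e_i\eta_i=\sum_i\beta^e_i\eta_i$. Summing such differences over $i\in I$ gives a homogeneous solution $\eta\in\mathbb N^k$ with $\eta_i>0$ for all $i\in I$. Moreover $\eta_i=0$ for $i\notin I$, because adding multiples of $\eta$ to an element of $\mathrm{Sol}$ stays in $\mathrm{Sol}$, and $m_i$ is bounded there.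

**Claim 3.** A solution exists iff there are sets $Y_i\subseteq[0,b]$, $Y_i\ni0$ $(i\notin I)$, such that (a) all equations containing no unknown with index in $I$ hold, and (b) $(\max Y_i)_{i\notin I}$ extends to an element of $\mathrm{Sol}$.

This is a finite search with decidable tests, so Theorem 2 follows from Claim 3.

*Proof.* Necessity. If $(Y_i)$ is a solution, then $(\max Y_i)\in\mathrm{Sol}$, so $Y_i\subseteq[0,b]$ for $i\notin I$ and (b) holds; (a) is clear.

Sufficiency. Let $m\in\mathrm{Sol}$ extend $(\max Y_i)_{i\notin I}$. Choose $G\ge b$ with $G\ge$ all maxima of constants. Adding a multiple of $\eta$, which changes only the coordinates in $I$, we may assume $m_i\ge G$ for $i\in I$. Put $Y_i=[0,m_i]$ for $i\in I$.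

Consider an equation $e$ in which some unknown with index in $I$ has a nonzero coefficient on some side. From $\sum\alpha^e_i\eta_i=\sum\beta^e_i\eta_i$, with $\eta$ positive exactly on $I$, both sides contain such an unknown. So each side is a sum with at least one summand $[0,m_i]$, $m_i\ge G$. All other summands are further intervals $[0,m_{i'}]$ or sets $T\ni0$ with $\max T\le G$. We have $[0,M]+[0,M']=[0,M+M']$. If $M\ge G$, then also
$$[0,M]+T=\bigcup_{t\in T}[t,M+t]=[0,M+\max T],$$
because consecutive elements of $T$ differ by at most $\max T\le M$. Adding the summands one at a time to the first interval, whose length never decreases, we see that each side is the full interval from $0$ to its maximum. The maxima agree since $m\in\mathrm{Sol}$. So $e$ holds. The remaining equations hold by (a). $\blacksquare$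

## 3. A marker letter forces $X$ to be a union of powers of $U$

We turn to two or more letters and to $XU=VX$. In one letter, the sets that absorb everything are intervals, such as the $n$-fold sumset $[0,n]$ of $\{0,1\}$. So it is natural to try $X=U^n$. The next lemma says that, in the presence of a marker letter, unions of such powers are the only candidates.

**Lemma 4.** Let $U,V$ be finite languages of nonempty words and $\xi\in U\cap V$ a letter such that no other word of $U\cup V$ begins with $\xi$. If $X$ is finite, nonempty and $XU=VX$, then $S=\{j:\xi^j\in X\}$ is finite and nonempty, and $X=\bigcup_{j\in S}U^j$.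

*Proof.* By induction $XU^k=V^kX$ for all $k$, since $XU^{k+1}=V^kXU=V^{k+1}X$. The set $S$ is finite since $X$ is.

Every word of $X$ lies in some $U^j$, $j\in S$: let $w\in X$ and let $k$ exceed all word lengths in $X$. Then $\xi^kw\in V^kX=XU^k$, so $\xi^kw=w'v$ with $w'\in X$, $v\in U^k$. As $|w'|<k$, the word $w'$ is $\xi^j$ with $j\in S$, $j<k$. Thus $\xi^{k-j}w=v=u_1\cdots u_k$ with $u_t\in U$. The word $u_1$ is nonempty and begins with $\xi$, so $u_1=\xi$. Cancel it and repeat, to get $u_1=\dots=u_{k-j}=\xi$. So $w=u_{k-j+1}\cdots u_k\in U^j$. In particular $S\ne\emptyset$.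

Conversely, let $j\in S$ and $v\in U^j$. Then $\xi^jv\in XU^j=V^jX$, i.e. $\xi^jv=v_1\cdots v_jx$ with $v_t\in V$, $x\in X$. In the same way $v_1=\dots=v_j=\xi$, so $v=x\in X$. $\square$

Now let $V=U\setminus\{\kappa\}$ for one word $\kappa\in U$, $\kappa\ne\xi$. For $X=U^n$ we have $XU=U^{n+1}$ and $VX=VU^n\subseteq U^{n+1}$, so
$$X=U^n \text{ is a solution}\iff \kappa U^n\subseteq VU^n. \tag{2}$$
On the other hand, if $X$ is any solution and $j=\max S$, then $U^{j+1}\subseteq XU=VX$, so
$$\kappa U^j\subseteq \bigcup_{n'\in S}VU^{n'},\qquad n'\le j\text{ for all }n'\in S. \tag{3}$$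
The equation has become a question on *refactoring*: a word $\kappa u_1\cdots u_n$ must be cut again into words of $U$, in another way, with the first factor different from $\kappa$ and with no more factors than before.

**Example.** Let $U=\{\xi,\mathsf a,\mathsf{aa},\mathsf{aaa}\}$ and $\kappa=\mathsf{aa}$. There is no solution. By (3), $\mathsf{aa}\,\xi^j$ would have to be a product of at most $j+1$ words of $U$, the first not $\mathsf{aa}$. The $j$ letters $\xi$ need $j$ factors, and $\mathsf{aa}$ needs two. Now add one word: $U=\{\xi,\mathsf a\xi,\mathsf a,\mathsf{aa},\mathsf{aaa}\}$. Then $X=U$ is a solution by (2), because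
$$\mathsf{aa}\cdot\xi=\mathsf a\cdot\mathsf a\xi,\quad \mathsf{aa}\cdot\mathsf a\xi=\mathsf{aaa}\cdot\xi,\quad \mathsf{aa}\cdot\mathsf a=\mathsf a\cdot\mathsf{aa},\quad \mathsf{aa}\cdot\mathsf{aa}=\mathsf a\cdot\mathsf{aaa},\quad \mathsf{aa}\cdot\mathsf{aaa}=\mathsf{aaa}\cdot\mathsf{aa}.$$
The extra word $\mathsf a\xi$ repairs a word that could not be refactored. Being itself in $U$, it produced the new word $\mathsf{aa}\cdot\mathsf a\xi$, which also had to be refactored. We shall meet this again in Section 6.

The sensible algorithm for these equations is to try $X=U^n$ for $n=0,1,2,\dots$. It finds solutions of this form if there are any; to stop on unsolvable equations it needs a bound on $n$. This is where the guess breaks. Condition (2) quantifies over all products $u_1\cdots u_n$ and compares the numbers of factors in two factorizations of one word. That comparison is a counter. We shall use it to arrange that every word that is *not* a record of a computation can be refactored, and the record of a non-halting computation cannot.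

## 4. Two counters as one sequence of integers

A *2-counter machine* has states $0,\dots,m-1$, start state $0$ and halting state $\mathsf h\ne0$ (so $m\ge2$). Each state $q\ne\mathsf h$ has an instruction of one of two kinds:

* "increment counter 1 (or 2), go to $q'$";
* "if counter 1 (or 2) is positive, decrement it and go to $q'$; otherwise go to $q''$".

Minsky's theorem (*Computation: Finite and Infinite Machines*, 1967) states that halting of deterministic 2-counter machines started with both counters $0$ is undecidable, indeed $\Sigma^0_1$-complete. (An input $2^a$ in a counter can be loaded first by increment instructions.) We let the configuration stay unchanged in state $\mathsf h$, so that every computation is infinite.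

The purpose of this section is to write a computation as a sequence of integers in which each term is obtained from the previous one by an affine rule depending only on a residue. Code the configuration $(q,x,y)$ by
$$n=mt+q,\qquad t=2^x3^y .$$
Let $P=6m$ and write $n=kP+\rho$ with $0\le\rho<P$, and $\rho=mt_0+q$ with $0\le t_0<6$; then $t=6k+t_0$. Counter 1 is positive iff $t$ is even iff $t_0$ is even; counter 2 is positive iff $3\mid t$ iff $3\mid t_0$. Incrementing counter 1 or 2 replaces $t$ by $2t$ or $3t$, decrementing by $t/2$ or $t/3$. Hence the code of the next configuration is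
$$n'=M_\rho k+R_\rho, \tag{4}$$
with the following values:

* increment 1: $M_\rho=2P$, $R_\rho=2mt_0+q'$; increment 2: $M_\rho=3P$, $R_\rho=3mt_0+q'$;
* test 1: if $t_0$ is even, $M_\rho=P/2$, $R_\rho=mt_0/2+q'$; if $t_0$ is odd, $M_\rho=P$, $R_\rho=mt_0+q''$;
* test 2: if $3\mid t_0$, $M_\rho=P/3$, $R_\rho=mt_0/3+q'$; otherwise $M_\rho=P$, $R_\rho=mt_0+q''$;
* $q=\mathsf h$: $M_\rho=P$, $R_\rho=\rho$.

For instance, in the even case of test 1, $t/2=3k+t_0/2$, so $n'=3mk+mt_0/2+q'$ and $3m=P/2$. Note $P\ge12$, $M_\rho\ge P/3=2m\ge4$, $R_\rho\ge0$.

Let $n_0=m$, the code of $(0,0,0)$, and let $n_0,n_1,n_2,\dots$ be the resulting sequence; all $n_i\ge1$. Let $F=\{\rho<P:\rho\equiv\mathsf h\bmod m\}$. Since $m\mid P$, the machine halts iff $n_i\bmod P\in F$ for some $i$. Put $B=\{\#,c\}$ and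
$$\omega=\#c^{n_0}\#c^{n_1}\#c^{n_2}\#\cdots .$$

**Example.** Let $m=2$, $\mathsf h=1$, and let state $0$ say "increment counter 1, go to $0$". Then $P=12$ and the sequence is $2,4,8,16,32,\dots$. For $n=16=1\cdot12+4$ we have $k=1$, $\rho=4$, $t_0=2$, $M_4=24$, $R_4=8$, and indeed $24+8=32$. If instead state $0$ says "if counter 1 is positive, decrement it and go to $0$; otherwise go to $1$", then $n_0=2$, $\rho=2$, $t_0=1$, $M_2=12$, $R_2=2+1=3$. So $n_1=3\in F$, and the machine has halted.

## 5. A finite device that detects errors by saving or wasting steps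

A finite automaton cannot compare two consecutive blocks $c^{n_i}$ and $c^{n_{i+1}}$, since their lengths are unbounded. We now define a device that compares them by counting its own steps. It reads a word of length $n$, normally one letter per step, but it may occasionally read two letters in one step (saving a step) or none (wasting one).

**Definition.** A *stepper* has a finite state set $Q\ni \mathsf s,\mathsf{acc}$ and finitely many transitions $(p,y_0\cdots y_\delta,q)$ with $\delta\in\{0,1,2\}$ and $p\ne\mathsf{acc}$. For $w=y_1\cdots y_n\in B^n$ put $y_0=\vdash$. A *run* on $w$ starts at $(0,\mathsf s)$.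

* A step from $(i,p)$, $p\ne\mathsf{acc}$, uses a transition $(p,y_i\cdots y_{i+\delta},q)$ with $i+\delta\le n$ and leads to $(i+\delta,q)$.
* A step from $(i,\mathsf{acc})$, $i<n$, leads to $(i+1,\mathsf{acc})$ and has $\delta=1$.

The run is *accepting* if it ends in $(n,\mathsf{acc})$. The *excess* of a step is $\delta-1$. An accepting run with $n'$ steps has total excess $n-n'$. A step with $\delta=2$ is a *gain*.

Note that a transition also looks at the letter $y_i$ at the current position, which has been read already.

**Example.** Take states $\mathsf s,p,q,\mathsf{acc}$ and transitions $(\mathsf s,\vdash c,p)$, $(p,ccc,p)$ with $\delta=2$, $(p,c,q)$ with $\delta=0$, $(q,c\#,\mathsf{acc})$. On $w=ccc\#$ there is the run $(0,\mathsf s),(1,p),(3,p),(3,q),(4,\mathsf{acc})$ with $4$ steps and excess $0+1-1+0=0$. On $c\#$ the accepting run has $3$ steps, excess $-1$; on $ccccc\#$ it has $5$ steps, excess $+1$.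

What we want from our stepper is this. If the machine does not halt, every accepting run on a prefix of $\omega$ must have negative excess. If the machine halts, every long word must have an accepting run of excess exactly $0$. A word that differs from $\omega$ has a first error. It is in the initial block, or some block is too long, or some block is too short. The last two errors are found by weighing the $k$ of $n_i=kP+\rho$ against the length of the next block.

Let $y,z$ range over $B$, let $\pi=\#c^{n_0}\#=\pi_1\cdots\pi_{n_0+2}$, and for a residue $\rho<P$ write $M=M_\rho$, $R=R_\rho$. The transitions are as follows.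

* **Start.** $(\mathsf s,\vdash\#,\sigma)$ for $\sigma\in\{\mathsf i_1,\mathsf r,\mathsf e_0,\mathsf l_0,\mathsf b_0\}$; $(\mathsf s,\vdash c,\mathsf{acc})$.
* **Initial check.** For $1\le j\le n_0$ and $z=\pi_{j+1}$: $(\mathsf i_j,yz,\mathsf i_{j+1})$. For $1\le j\le n_0+1$ and $z\ne\pi_{j+1}$: $(\mathsf i_j,yz,\mathsf{acc})$.
* **Roam.** $(\mathsf r,yz,\mathsf r)$; $(\mathsf r,y\#,\sigma)$ for $\sigma\in\{\mathsf e_0,\mathsf l_0,\mathsf b_0\}$.
* **Halting test.** $(\mathsf e_\rho,yc,\mathsf e_{\rho+1\bmod P})$; $(\mathsf e_\rho,y\#,\mathsf{acc})$ if $\rho\in F$.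
* **Too-long test, first block.** $(\mathsf l_\rho,yc,\mathsf l_{\rho+1})$ for $\rho<P-1$; $(\mathsf l_{P-1},y,\mathsf l')$ with $\delta=0$; $(\mathsf l',yc,\mathsf l_0)$; $(\mathsf l_\rho,y\#,\mathsf f^\rho_0)$ for all $\rho$.
* **Too-long test, second block.** $(\mathsf f^\rho_t,yc,\mathsf f^\rho_{t+1})$ for $0\le t\le R$; $(\mathsf f^\rho_R,yc,\mathsf{acc})$; $(\mathsf f^\rho_{R+1},ycc,\mathsf g^\rho_2)$ with $\delta=2$; $(\mathsf g^\rho_t,yc,\mathsf g^\rho_{t+1})$ for $2\le t\le M-2$; $(\mathsf g^\rho_{M-1},yc,\mathsf f^\rho_{R+1})$; $(\mathsf g^\rho_{M-1},yc,\mathsf{acc})$.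
* **Too-short test, first block.** $(\mathsf b_\rho,yc,\mathsf b_{\rho+1\bmod P})$; $(\mathsf b_0,ycc,\hat{\mathsf b}_2)$ with $\delta=2$; $(\hat{\mathsf b}_t,yc,\hat{\mathsf b}_{t+1})$ for $2\le t\le P-2$; $(\hat{\mathsf b}_{P-1},yc,\mathsf b_0)$; $(\mathsf b_\rho,y\#,\mathsf u^\rho_0)$.
* **Too-short test, second block.** States $\mathsf u^\rho_t$, $0\le t\le R+M-1$, with the convention $\mathsf u^\rho_{R+M}:=\mathsf u^\rho_R$, and $\bar{\mathsf u}^\rho$. For $t\ne R$: $(\mathsf u^\rho_t,yc,\mathsf u^\rho_{t+1})$ and $(\mathsf u^\rho_t,y\#,\mathsf{acc})$. Further $(\mathsf u^\rho_R,y,\bar{\mathsf u}^\rho)$ with $\delta=0$; $(\bar{\mathsf u}^\rho,yc,\mathsf u^\rho_{R+1})$; $(\bar{\mathsf u}^\rho,y\#,\mathsf{acc})$.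

The three tests (states $\mathsf e_0,\mathsf l_0,\mathsf b_0$) are entered only at positions carrying $\#$. Start, initial check, roam, halting test and steps from $\mathsf{acc}$ have excess $0$. The two remaining tests have the following bookkeeping.

*Too-long test.* Suppose the first block read is $\#c^n\#$, $n=kP+\rho$. There is no transition from $\mathsf l_{P-1}$ to $\mathsf l_0$ that reads $c$ directly. The only way is the $\delta=0$ step to $\mathsf l'$, and $\mathsf l'$ can be left only by reading $c$. So there is exactly one $\delta=0$ step at each of the $k$ wraps, and the excess on the first block is exactly $-k$. On the second block, a passage from $\mathsf f_{R+1}$ through $\mathsf g_2,\dots,\mathsf g_{M-1}$ and out reads $M$ letters in $1+(M-3)+1=M-1$ steps. So $\mathsf{acc}$ is entered after exactly $R+1+k'M$ letters $c$, with excess $k'$, for some $k'\ge0$. The total is $k'-k$.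

*Too-short test.* On a first block $\#c^n\#$, $n=kP+\rho$, each gain belongs to a passage from $\mathsf b_0$ through $\hat{\mathsf b}_2,\dots,\hat{\mathsf b}_{P-1}$ back to $\mathsf b_0$, which reads $P$ letters $c$ in $P-1$ steps. A hatted state cannot read $\#$, so each passage is completed, and the residue $\rho$ is computed correctly. The passages are disjoint, so the number $\gamma$ of gains satisfies $\gamma\le k$; every $\gamma\in[0,k]$ is possible. On the second part $c^t\#$, the state $\mathsf u_R$ is reached exactly when $R+jM$ letters ($j\ge0$) have been read, and it can be left only by its $\delta=0$ step. So the loss on $c^t\#$ is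
$$\lambda(t)=\#\{j\ge0:R_\rho+jM_\rho\le t\}, \tag{5}$$
and the total is $\gamma-\lambda(t)$.

**Example.** In the machine $2,4,8,16,32,\dots$ take the block $n_3=16$, so $k=1$, $R=8$, $M=24$. After it, $33$ letters $c$ are found too long: lose $1$ on the first block, read $9$ letters, then one gain group of $24$ letters, total excess $0$. The short block $c^{20}\#$ has $\lambda(20)=1$, compensated by one gain; $c^5\#$ has $\lambda(5)=0$, and we make no gain. The correct block $c^{32}\#$ has $\lambda(32)=2$, and at most one gain is available: excess at most $-1$.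

**Lemma 5.** If the machine does not halt and $w$ is the prefix of $\omega$ of length $n\ge0$, then $w$ has no accepting run with at most $n$ steps.

*Proof.* Suppose there is one. Its total excess is $\ge0$. Also $n\ge1$, because $\mathsf s\ne\mathsf{acc}$ and $\mathsf s$ has no $\delta=0$ transition. The run enters $\mathsf{acc}$ exactly once; we go through the ways of doing so.

* Not from $\mathsf s$, since $y_1=\#$.
* Not from an $\mathsf i_j$: this state occurs only at position $j$, and $w$ agrees with $\pi$ as far as both are defined.
* Not from the halting test: it would have read a complete block $\#c^{n_i}\#$ with $n_i\bmod P\in F$, and the machine would halt.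
* Not from the too-long test: it would have read $\#c^{n_i}\#$, $n_i=kP+\rho$, and then $R_\rho+1+k'M_\rho$ letters $c$, with total excess $k'-k\ge0$. So the next block has at least $kM_\rho+R_\rho+1=n_{i+1}+1$ letters $c$, a contradiction.
* Not from the too-short test: it would have read $\#c^{n_i}\#$, $n_i=kP+\rho$, and then $c^t\#$ with $t=n_{i+1}=kM_\rho+R_\rho$. By (5), $\lambda(t)=k+1$. The total excess is $\gamma-k-1<0$, a contradiction. $\square$

**Lemma 6.** If the machine halts, then for all large $n$ every $w\in B^n$ has an accepting run with exactly $n$ steps.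

*Proof.* Let $n_T\bmod P\in F$, put $\theta=\#c^{n_0}\#\cdots\#c^{n_T}\#$, and let $n\ge|\theta|$. We need an accepting run of total excess $0$. If $y_1=\#$, each of the three tests may be entered at any position $\ge1$ carrying $\#$, with excess $0$: directly from $\mathsf s$ if the position is $1$, via $\mathsf r$ otherwise. After entering $\mathsf{acc}$ at a position $\le n$, the run continues to $(n,\mathsf{acc})$ with excess $0$.

If $\theta$ is a prefix of $w$, apply the halting test to block $T$. Otherwise let $\mu\le|\theta|$ be the first position where $w$ differs from $\theta$. If $\mu=1$, use $(\mathsf s,\vdash c,\mathsf{acc})$. If $2\le\mu\le n_0+2$, use the initial check: it reaches $\mathsf i_{\mu-1}$ at position $\mu-1$ and then enters $\mathsf{acc}$. If $\mu\ge n_0+3$, then $w$ begins with $\#c^{n_0}\#\cdots\#c^{n_i}\#c^ty_\mu$ for some $0\le i<T$, with either (a) $t=n_{i+1}$, $y_\mu=c$, or (b) $t<n_{i+1}$, $y_\mu=\#$. Let $n_i=kP+\rho$.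

(a) Use the too-long test on block $i$. The excess on the first block is $-k$. Then read $R_\rho+1$ letters $c$ and $k$ gain groups, altogether $n_{i+1}+1$ letters $c$, the last of them (at position $\mu$) leading to $\mathsf{acc}$. The total excess is $0$.

(b) Use the too-short test on block $i$. Since $t<R_\rho+kM_\rho$, only values $j<k$ count in (5), so $\lambda(t)\le k$. Make exactly $\lambda(t)$ gains on the first block, which is possible because $n_i\ge kP$. Then lose $\lambda(t)$ on $c^t\#$ and enter $\mathsf{acc}$ at position $\mu$. The total excess is $0$. $\square$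

## 6. Factor boundaries as states: the languages $U$ and $V$

We now turn steps into factors. Stretch each letter $x$ of $B_\vdash=B\cup\{\vdash\}$ into a word $\phi(x)$ of $N$ new letters. A factor boundary inside $\phi(y_i)$ at offset $\mathrm{off}\,p$ will mean "the stepper is at position $i$ in state $p$".

**Definition.** Let $Q'=Q\setminus\{\mathsf{acc}\}$ and $N=|Q'|+3$. Choose an injection $\mathrm{off}:Q'\to\{1,\dots,N-1\}$ such that $\mathrm{off}(p)<\mathrm{off}(q)$ for each $\delta=0$ transition from $p$ to $q$. This is possible: these transitions go only from $\mathsf l_{P-1}$ to $\mathsf l'$ and from $\mathsf u^\rho_{R_\rho}$ to $\bar{\mathsf u}^\rho$, which are disjoint pairs of states. Let $d,a$ be the two elements of $\{1,\dots,N-1\}\setminus\mathrm{off}(Q')$, and put $\mathrm{off}(\mathsf{acc})=N$. The letters are $(x,i)$ with $x\in B_\vdash$, $0\le i<N$, called a letter of *index* $i$, and one more letter $\xi$. Put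
$$\phi(x)[i,j)=(x,i)(x,i+1)\cdots(x,j-1),\qquad \phi(x)=\phi(x)[0,N),$$
and extend $\phi$ to words. Let $H=\{\phi(x):x\in B\}$. Let $\Lambda$ contain, for each transition $(p,y_0\cdots y_\delta,q)$, the word
$$\phi(y_0)[\mathrm{off}\,p,\mathrm{off}\,q)\ \text{ if }\delta=0,\qquad \phi(y_0)[\mathrm{off}\,p,N)\,\phi(y_1\cdots y_{\delta-1})\,\phi(y_\delta)[0,\mathrm{off}\,q)\ \text{ if }\delta\ge1 .$$

**Example.** For the four-state stepper of the previous section, $Q'=\{\mathsf s,p,q\}$ and $N=6$. We may take $\mathrm{off}\,\mathsf s=1$, $\mathrm{off}\,p=2$, $\mathrm{off}\,q=3$, $d=4$, $a=5$. The accepting run on $w=ccc\#$ becomes the factorization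
$$\phi(\vdash ccc\#)=\phi(\vdash)[0,1)\cdot\phi(\vdash)[1,6)\phi(c)[0,2)\cdot\phi(c)[2,6)\phi(c)\phi(c)[0,2)\cdot\phi(c)[2,3)\cdot\phi(c)[3,6)\phi(\#).$$
It has five factors, as many as $\phi(\vdash)\cdot\phi(c)\cdot\phi(c)\cdot\phi(c)\cdot\phi(\#)$, because the run has excess $0$.

**The first attempt and its failure.** The obvious choice is $\kappa=\phi(\vdash)$, $U_0=H\cup\Lambda\cup\{\xi,\ \phi(\vdash),\ \phi(\vdash)[0,\mathrm{off}\,\mathsf s)\}$ and $V_0=U_0\setminus\{\kappa\}$. Then $\kappa\,\phi(w)$ with $w\in B^n$ would be refactored exactly by the runs of the stepper. But in (2) and (3) the factors $u_1,\dots,u_n$ range over all of $U_0$, not only over $H$. For every $j\ge0$ the word $\phi(\vdash)\xi^j$ is in $\kappa U_0^j$, and it lies in no $V_0U_0^{n'}$. Indeed, the only word of $V_0$ beginning with $(\vdash,0)$ is $\phi(\vdash)[0,\mathrm{off}\,\mathsf s)$. The next factor would have to begin with $(\vdash,\mathrm{off}\,\mathsf s)$, hence be a $\Lambda$-word of a transition from $\mathsf s$. These contain some $(y,0)$ with $y\in B$ right after $(\vdash,N-1)$, where our word has $\xi$ or ends. By (3), $XU_0=V_0X$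 has no solution, whether the machine halts or not.

**The repair.** We must add words that refactor $\kappa u_1\cdots u_n$ whenever some $u_t\notin H$, and these must not help to refactor $\kappa\phi(w)$. Let $u_{i+1}=p$ be the first factor outside $H$. Shift all boundaries before it to the unused offset $d$. The last shifted factor then consists of the piece of a stretched letter from $d$ on, followed by $p$. So for each old $p$ we add a word $\phi(x)[d,N)\,p$. Such a word makes sense only just before a non-$H$ factor. But the new words $\phi(y)[d,N)\,p$ are in $U$ now, and they can also be the first factor outside $H$. Repairing them in the same way would require $\phi(x)[d,N)\phi(y)[d,N)\,p$, and so on without end. The way out is that a new word has a cut built in: it may be divided into $\phi(y)[d,N)$ and $p$, where $p$ is in $U$ already. This produces one factor too many, and we absorb it by merging $\phi(y)[d,N)$ into the factor before it, with all earlier boundaries shifted to the second unused offset $a$.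

**Definition.** Put $\tau_x=\phi(x)[d,N)$ and $\alpha_x=\phi(x)[a,N)$, and define

* $D=\{\tau_x\phi(y)[0,d):x\in B_\vdash,\ y\in B\}$, $\ E=\{\alpha_x\phi(y)[0,a):x,y\in B\}$, $\ J=\{\alpha_x\tau_y:x\in B,\ y\in B_\vdash\}$;
* $K=\{\phi(\vdash)[0,\mathrm{off}\,\mathsf s),\ \phi(\vdash)[0,d)\}\cup\{\phi(\vdash)\phi(x)[0,a):x\in B\}\cup\{\phi(\vdash)\tau_y:y\in B_\vdash\}$;
* $\mathcal P=\{\xi,\phi(\vdash)\}\cup\Lambda\cup D\cup E\cup J\cup K$;
* $U=H\cup\mathcal P\cup\{\tau_xp:x\in B_\vdash,\ p\in\mathcal P\}$, and $V=U\setminus\{\phi(\vdash)\}$.

All these words are nonempty. The only word of $U$ beginning with the letter $\xi$ is $\xi$, and $\xi\in V$. Finally $K\subseteq V$: no word of $K$ equals $\phi(\vdash)$, because the lengths $\mathrm{off}\,\mathsf s$ and $d$ are less than $N$, and $N+a$ and $N+(N-d)$ are greater than $N$.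

**Lemma 7.** If $u_1,\dots,u_n\in U$ are not all in $H$, then $\phi(\vdash)u_1\cdots u_n\in VU^n$.

*Proof.* Let $u_1=\phi(x_1),\dots,u_i=\phi(x_i)$ with $x_t\in B$ and $u_{i+1}\notin H$, $0\le i<n$; put $x_0=\vdash$. The factors after $u_{i+1}$ can be kept, so it suffices to show $\phi(x_0)\cdots\phi(x_i)u_{i+1}\in VU^{i+1}$. As $u_{i+1}\notin H$, it is in $\mathcal P$ or of the form $\tau_yp$ with $p\in\mathcal P$.

If $u_{i+1}=p\in\mathcal P$, cut every $\phi(x_t)$ at $d$:
$$\phi(x_0)\cdots\phi(x_i)\,p=\phi(\vdash)[0,d)\cdot\prod_{t=0}^{i-1}\bigl(\tau_{x_t}\phi(x_{t+1})[0,d)\bigr)\cdot(\tau_{x_i}p)\in K\,D^i\,U\subseteq VU^{i+1}.$$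
If $u_{i+1}=\tau_yp$ with $p\in\mathcal P$ and $i=0$: $\phi(\vdash)\tau_yp=(\phi(\vdash)\tau_y)\cdot p\in KU\subseteq VU$. If $u_{i+1}=\tau_yp$ and $i\ge1$, cut $\phi(x_1),\dots,\phi(x_i)$ at $a$:
$$\phi(\vdash)\phi(x_1)\cdots\phi(x_i)\tau_yp=\bigl(\phi(\vdash)\phi(x_1)[0,a)\bigr)\cdot\prod_{t=1}^{i-1}\bigl(\alpha_{x_t}\phi(x_{t+1})[0,a)\bigr)\cdot(\alpha_{x_i}\tau_y)\cdot p\in K\,E^{i-1}J\,\mathcal P\subseteq VU^{i+1},$$
since there are $1+(i-1)+1+1=i+2$ factors. $\square$

It remains to see that the repair words do no harm.

**Lemma 8.** For $w\in B^n$ and $n'\ge0$: $\phi(\vdash w)\in VU^{n'}$ iff $w$ has an accepting run with $n'$ steps.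

*Proof.* Let $w=y_1\cdots y_n$, $y_0=\vdash$. For $0\le i\le n$ and $p\in Q$ let
$$z_{i,p}=\phi(y_0\cdots y_{i-1})\,\phi(y_i)[0,\mathrm{off}\,p);$$
in particular $z_{n,\mathsf{acc}}=\phi(\vdash w)=:z$.

**From a run to a factorization.** We have $z_{0,\mathsf s}=\phi(\vdash)[0,\mathrm{off}\,\mathsf s)\in K\subseteq V$. If a step leads from $(i,p)$ to $(i',q)$, then $z_{i',q}=z_{i,p}u$, where $u$ is the $\Lambda$-word of the transition used if $p\ne\mathsf{acc}$, and $u=\phi(y_{i+1})\in H$ if $p=\mathsf{acc}$. So an accepting run with $n'$ steps gives $z\in VU^{n'}$.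

**From a factorization to a run: excluding repair words.** Let $z=vu_1\cdots u_{n'}$ with $v\in V$, $u_t\in U$. This step shows which words of $U$ can occur. The word $z$ has three properties:

* (i) it does not contain $\xi$;
* (ii) for adjacent letters of indices $i,j$, $j\equiv i+1\pmod N$;
* (iii) $(\vdash,0)$ occurs only as the first letter.

They exclude the following words as factors $v,u_t$:

* $\xi$ and $\tau_x\xi$, by (i);
* words of $J$ and words $\phi(\vdash)\tau_y$, by (ii), since in them an index $N-1$ is followed by the index $d\ne0$;
* words $\tau_xp$ with $p\in\Lambda\cup D\cup E\cup J$, by (ii), since such $p$ begins with a letter of nonzero index, which here follows an index $N-1$;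
* words $\tau_xp$ with $p\in K\cup\{\phi(\vdash)\}$, by (iii), since such $p$ begins with $(\vdash,0)$.

Now $v$ begins with $(\vdash,0)$. The only words of $U$ that do are $\phi(\vdash)$, which is not in $V$, and those of $K$. So $v$ is one of $\phi(\vdash)[0,\mathrm{off}\,\mathsf s)$, $\phi(\vdash)[0,d)$, $\phi(\vdash)\phi(x)[0,a)$. By (iii), no $u_t$ is in $K\cup\{\phi(\vdash)\}$. Hence all $u_t\in H\cup\Lambda\cup D\cup E$.

**Excluding the offsets $d$ and $a$.** If the last letter of a word has index $j$, call $j+1\bmod N$ its *exit index*. Words of $H,D,E$ begin with index $0,d,a$ respectively and have exit index $0,d,a$. The $\Lambda$-word of a transition from $p$ to $q$ begins with index $\mathrm{off}\,p$ and has exit index $\mathrm{off}\,q\bmod N$. By (ii), the exit index of each factor is the first index of the next factor. The exit index of the last factor is that of $z$, namely $0$. The numbers $0$, $d$, $a$, $\mathrm{off}\,p$ $(p\in Q')$ are distinct, so the first index of a factor tells to which of the four sets it belongs.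

If $v=\phi(\vdash)[0,d)$, it follows inductively that all $u_t\in D$, and the last exit index is $d\ne0$, which is impossible. If $v=\phi(\vdash)\phi(x)[0,a)$, then all $u_t\in E$ and the last exit index is $a\ne0$, which is impossible. So $v=\phi(\vdash)[0,\mathrm{off}\,\mathsf s)=z_{0,\mathsf s}$.

**Reading off the run.** Suppose the product of $v$ and the first factors $u_1,\dots,u_t$ is $z_{i,p}$, and $t<n'$. There are two cases.

* If $p\ne\mathsf{acc}$, then $u_{t+1}$ begins with index $\mathrm{off}\,p$, so it is the $\Lambda$-word of a transition $(p,y'_0\cdots y'_\delta,q)$. Each $\phi(y'_j)$ contributes at least one letter to this word. As $z_{i,p}u_{t+1}$ is a prefix of $z$, comparing letters gives $i+\delta\le n$ and $y_0'\cdots y'_\delta=y_i\cdots y_{i+\delta}$. So there is a step from $(i,p)$ to $(i+\delta,q)$, and $z_{i,p}u_{t+1}=z_{i+\delta,q}$.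
* If $p=\mathsf{acc}$, then $u_{t+1}$ begins with index $0$, so it is in $H$. Comparing with $z$ gives $i<n$, $u_{t+1}=\phi(y_{i+1})$, and $z_{i,\mathsf{acc}}u_{t+1}=z_{i+1,\mathsf{acc}}$.

Starting from $v=z_{0,\mathsf s}$ we obtain a run with $n'$ steps ending in some $(i,p)$ with $z_{i,p}=z$. As the exit index of $z$ is $0$, $p=\mathsf{acc}$, and by length $i=n$. So the run is accepting. $\square$

## 7. $XU=VX$ is solvable exactly when the machine halts

**Proposition 9.** For $U,V$ of Section 6, $XU=VX$ has a nonempty finite solution iff the machine halts.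

*Proof.* **Halting gives a solution.** Take $n$ as in Lemma 6 and $X=U^n$. Then $VX=VU^n\subseteq U^{n+1}=XU$. Conversely let $u_0u_1\cdots u_n\in U^{n+1}$ with $u_t\in U$. If $u_0\ne\phi(\vdash)$, the word lies in $VU^n$. If $u_0=\phi(\vdash)$ and some $u_t\notin H$, $t\ge1$, it lies in $VU^n$ by Lemma 7. If $u_0=\phi(\vdash)$ and all $u_t\in H$ for $t\ge1$, the word is $\phi(\vdash w)$ with $w\in B^n$. By Lemma 6, $w$ has an accepting run with exactly $n$ steps, so the word lies in $VU^n$ by Lemma 8. Hence $XU=VX$.

**A solution forces halting.** Suppose $X$ is a solution but the machine does not halt. By Lemma 4, $X=\bigcup_{j\in S}U^j$ with $S$ finite and nonempty. Let $j=\max S$ and let $w$ be the prefix of $\omega$ of length $j$. Then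
$$\phi(\vdash w)\in U^{j+1}\subseteq XU=VX=\bigcup_{n'\in S}VU^{n'} .$$
By Lemma 8, $w$ has an accepting run with $n'$ steps for some $n'\in S$, and $n'\le j=|w|$. This contradicts Lemma 5. $\square$

## 8. Coding into two letters

The languages $U,V$ live over an alphabet whose size depends on the machine. This last step moves them into the fixed alphabet $A$ and finishes the proof of Theorem 1. The point to check is that no new solutions appear over $A$, and Lemma 4 takes care of that.

Let $0,1\in A$ be distinct letters. Define a morphism $\psi$ by $\psi(\xi)=0$ and by mapping the $3N$ other letters to distinct words of $1\{0,1\}^{\ell-1}$, where $\ell$ is chosen with $2^{\ell-1}\ge3N$. No image of a letter is a proper prefix of another one, so the images form a prefix code and $\psi$ is injective. In $\psi(U)\cup\psi(V)$ the only word beginning with $0$ is $0$ itself, and by injectivity $\psi(V)=\psi(U)\setminus\{\psi(\phi(\vdash))\}$. So $\psi(V)$ is $\psi(U)$ with one word deleted.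

Let $X\subset A^*$ be finite and nonempty with $X\,\psi(U)=\psi(V)\,X$. Lemma 4, with the letter $0$ in the role of $\xi$, gives
$$X=\bigcup_{j\in S}\psi(U)^j=\psi(X_0),\qquad X_0=\bigcup_{j\in S}U^j,$$
with $S$ finite and nonempty. Hence $\psi(X_0U)=\psi(VX_0)$, and by injectivity $X_0U=VX_0$. Conversely, $\psi$ maps solutions of $XU=VX$ to solutions of $X\,\psi(U)=\psi(V)\,X$. By Proposition 9, $X\,\psi(U)=\psi(V)\,X$ is solvable iff the given machine halts.

All of this is effective: from the machine one computes $P$, the numbers $M_\rho,R_\rho$, the stepper, the offsets, $U$, $V$ and $\psi$. So halting of 2-counter machines started with both counters $0$ many-one reduces to solvability of $XU=VX$ over $A$, with $V$ equal to $U$ minus one word. By Minsky's theorem and the membership in $\Sigma^0_1$ noted in Section 1, the problem is $\Sigma^0_1$-complete, hence undecidable. As $XU=VX$ is a single equation with constants in one unknown, Problem 16 has a negative answer, and Theorem 1 is proved. $\blacksquare$
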